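# Removing a linear term: $yu+z^2+z$ against $yu+z^2$ in the Vénéreau construction

## 1. Adding a multiple of $x$ to $yu+z^2$

Let $k$ be a field of characteristic zero and $B=k[x,y,z,u]$. For a ring $R$ we write $R^{[n]}$ for a polynomial ring in $n$ variables over $R$. A *$k[x]$-automorphism* of $B$ is a $k$-algebra automorphism that fixes $x$. For $a\in k[x]$ put
$$p_a=yu+z^2+a,\qquad v_a=xz+yp_a,\qquad f_a=y+xv_a, \tag{1}$$
and write $p,v,f$ for $p_0,v_0,f_0$. So $f=y+x\bigl(xz+y(yu+z^2)\bigr)$.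

We ask whether $a$ matters: is there a $k[x]$-automorphism of $B$ that carries $f_a$ to $f$? Section 2 explains why one should care. First, a case that takes three lines.

For an element $h$, consider the *shear*
$$\sigma_h:\qquad x\mapsto x,\quad y\mapsto y,\quad z\mapsto z+yh,\quad u\mapsto u-2zh-yh^2 . \tag{2}$$
The formula for $u$ is chosen so that $yu+z^2$ does not move:
$$y(u-2zh-yh^2)+(z+yh)^2=yu-2yzh-y^2h^2+z^2+2yzh+y^2h^2=yu+z^2. \tag{3}$$

**Proposition A.** If $a=xr$ with $r\in k[x]$, then $\sigma_r$ is a $k[x]$-automorphism of $B$ and $\sigma_r(f)=f_a$.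

*Proof.* Since $r\in k[x]$ is fixed by $\sigma_{-r}$ and $\sigma_{r}$, we have $\sigma_r\sigma_{-r}(z)=\sigma_r(z-yr)=z$ and
$$\sigma_r\sigma_{-r}(u)=\sigma_r(u+2zr-yr^2)=u-2zr-yr^2+2(z+yr)r-yr^2=u .$$
The same with $-r$ for $r$ shows that $\sigma_{-r}$ is the inverse of $\sigma_r$. By (3), $\sigma_r(p)=p$, so
$$\sigma_r(v)=x(z+yr)+yp=xz+y(p+xr)=v_a,\qquad \sigma_r(f)=y+xv_a=f_a. \qquad\square$$

Now let $a$ be arbitrary, say a nonzero constant. The same computation asks for $r=a/x$, that is, for the substitution $z\mapsto z+ya/x$, which has a pole along $x=0$. What replaces it?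

## 2. Equivalent fibrations, and how a constant $a$ arises

For a polynomial $P\in B$ put $f_1=y+x(xz+yP)$ and let $\varphi_1(P):\mathbb A^4\to\mathbb A^2$ be the morphism $(x,y,z,u)\mapsto(x,f_1)$.

**Definitions.** An *$\mathbb A^2$-fibration* is a flat morphism all of whose fibers are isomorphic to $\mathbb A^2$. A morphism $\varphi:\mathbb A^4\to\mathbb A^2$ is a *trivial fibration* if $\varphi\circ\gamma$ is the projection $\mathrm{pr}$ onto the first two coordinates for some automorphism $\gamma$ of $\mathbb A^4$. For $\varphi=(x,F)$ this says $B=k[x,F]^{[2]}$. Two morphisms $\varphi,\psi:\mathbb A^4\to\mathbb A^2$ are *equivalent* if $\psi\circ\alpha=\beta\circ\varphi$ for some automorphisms $\alpha$ of $\mathbb A^4$ and $\beta$ of $\mathbb A^2$.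

*Examples.* For $P=0$ we get $f_1=y+x^2z$ and $B=k[x,f_1][z,u]$, so $\varphi_1(0)$ is trivial. The morphism $(x,xy)$ is not an $\mathbb A^2$-fibration: its fiber over $(0,0)$ is $\{x=0\}\cong\mathbb A^3$, and its fiber over $(0,1)$ is empty. The morphisms $(x,y)$ and $(x,y+x^2)$ are equivalent, with $\alpha=\mathrm{id}$ and $\beta(s,t)=(s,t+s^2)$.

Equivalence is an equivalence relation. It is symmetric, because $\psi\alpha=\beta\varphi$ gives $\varphi\alpha^{-1}=\beta^{-1}\psi$. It is transitive, because $\psi\alpha=\beta\varphi$ and $\chi\alpha'=\beta'\psi$ give $\chi\alpha'\alpha=\beta'\beta\varphi$. It preserves triviality: if $\varphi\gamma=\mathrm{pr}$ and $\psi\alpha=\beta\varphi$, then $\psi\alpha\gamma=\beta\,\mathrm{pr}=\mathrm{pr}\circ(\beta\times\mathrm{id})$, so $\psi\circ\alpha\gamma(\beta\times\mathrm{id})^{-1}=\mathrm{pr}$.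

In ring terms, suppose $\Psi$ is a $k[x]$-automorphism of $B$ with $\Psi(F)=G+c(x)$, where $c\in k[x]$. With $\alpha=\operatorname{Spec}\Psi$ and $\beta(s,t)=(s,t+c(s))$,
$$(x,F)\circ\alpha=(x,\Psi(F))=(x,G+c(x))=\beta\circ(x,G), \tag{4}$$
so $(x,F)$ and $(x,G)$ are equivalent.

The problem, taken from "Families of Affine Fibrations" (http://aix1.uottawa.ca/%7Eddaigle/articles/AffineFibrations.pdf), concerns $P=yu+z^2$ (the first Vénéreau fibration) and $P=yu+z^2+z$ (the Bhatwadekar–Dutta example). It is known that $\varphi_1(P)$ is an $\mathbb A^2$-fibration in both cases; in both cases it is open whether it is trivial. Are the two fibrations equivalent?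

**Theorem 1.** For every $a\in k[x]$ there is a $k[x]$-automorphism $\Phi$ of $B$ with $\Phi(f_a)=f$.

**Corollary.** Let $f_{BD}=y+x(xz+y(yu+z^2+z))$. There is a $k[x]$-automorphism $\Psi$ of $B$ with $\Psi(f_{BD})=f-\frac12x^2$. Hence, with $\alpha=\operatorname{Spec}\Psi$ and $\beta(s,t)=(s,t-\frac12s^2)$,
$$\varphi_1(yu+z^2+z)\circ\alpha=\beta\circ\varphi_1(yu+z^2).$$
So the two fibrations are equivalent; in particular one is trivial if and only if the other is. (Whether they are trivial is not decided here.)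

*Proof of the Corollary from Theorem 1.* Complete the square. Let $\tau$ be the automorphism $z\mapsto z-\frac12$ that fixes $x,y,u$. Then
$$\tau(yu+z^2+z)=yu+z^2-z+\tfrac14+z-\tfrac12=yu+z^2-\tfrac14=p_a,\qquad a=-\tfrac14,$$
so $\tau(f_{BD})=y+x\bigl(xz-\tfrac x2+yp_a\bigr)=f_a-\tfrac12x^2$. With $\Phi$ from Theorem 1 for this $a$, put $\Psi=\Phi\circ\tau$. Then $\Psi(f_{BD})=f-\frac12x^2$. The rest is (4) with $c=-\frac12x^2$. $\square$

So the question is exactly the one that Proposition A leaves open: here $a=-\frac14$ is not divisible by $x$.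

## 3. Maps that scale $y$ and fix $p$

Let us look for a map $T$ over $k[x]$ that is as close as possible to the shear. It should fix $p$, send $f_a$ to $f$, and be allowed to rescale $y$, so $T(y)=\lambda y$ with $\lambda$ a unit of the coefficient ring. What does this force?

From $T(f_a)=f$ we get $\lambda y+xT(v_a)=y+xv$. So $x$ divides $(1-\lambda)y$. Write $\lambda=1-x\ell$. Then $T(v_a)=v+\ell y$. On the other hand $T(v_a)=xT(z)+\lambda y(p+a)$, because $T(p_a)=T(p)+a=p+a$. Hence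
$$xT(z)=xz+yp+\ell y-(1-x\ell)y(p+a)=xz+(\ell-a)y+x\ell\,y(p+a),$$
$$T(z)=z+\frac{\ell-a}{x}\,y+\ell\,y(p+a). \tag{5}$$

This shows where the approach stops. If $T$ is defined over $k[x]$, the unit $\lambda=1-x\ell$ of $k[x]$ is a constant, so $\ell=0$. Then (5) reads $T(z)=z-ya/x$, which is a polynomial only if $x$ divides $a$. Within this family, Proposition A is all there is over $k[x]$.

But (5) also shows a way on. If we may invert polynomials with nonzero constant term, then $\ell=a$ is allowed, $\lambda=1-ax$ is a unit, and the pole disappears: $T(z)=z+a\,y(p+a)$. For $a=-\frac14$ we have $\lambda=1+\frac x4$, and the price is a denominator that vanishes at $x=-4$, far from $x=0$.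

The plan is now as follows. Put
$$R'=k[x]_{(x)},\qquad B'=R'[y,z,u],\qquad B_x=B[x^{-1}],\qquad B'_x=B'[x^{-1}]=k(x)[y,z,u].$$
Then
$$B_x\cap B'=B, \tag{6}$$
as one sees by comparing coefficients of monomials in $y,z,u$: an element of $k[x,x^{-1}]\cap R'$ has a denominator that is a power of $x$ and also one prime to $x$, so it lies in $k[x]$. Hence an automorphism of $B'_x$ that maps $B_x$ onto $B_x$ and $B'$ onto $B'$ maps $B$ onto $B$. We have a good map $T$ for $B'$. For $B_x$ there is a large supply of maps. We shall choose one that is so close to $T$ along $x=0$ that it also preserves $B'$.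

## 4. The isomorphism $T$ over $k[x]_{(x)}$

**Step 1: define $T$ and show that it is an automorphism of $B'$.** Let $\lambda=1-ax$, a unit of $R'$ because $\lambda(0)=1$, and let $h=a(p+a)$. Define the $R'$-endomorphism $T$ of $B'$ by
$$T(y)=\lambda y,\qquad T(z)=z+yh,\qquad T(u)=\lambda^{-1}(u-2zh-yh^2). \tag{7}$$
Then $T=\sigma_h\circ s$. Here $s$ is the automorphism $y\mapsto\lambda y$, $z\mapsto z$, $u\mapsto\lambda^{-1}u$, and $\sigma_h$ is the $R'$-endomorphism (2). By (3), $\sigma_h$ and $\sigma_{-h}$ fix $p$, so they fix $h\in R'[p]$. The computation in the proof of Proposition A, with $h$ for $r$, uses only this and shows $\sigma_h\sigma_{-h}=\sigma_{-h}\sigma_h=\mathrm{id}$. So $T$ is an automorphism.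

**Step 2: compute the images of $p_a,v_a,f_a$.** By (3), $T(p)=y(u-2zh-yh^2)+(z+yh)^2=p$, so $T(p_a)=p+a$. Then
$$T(v_a)=xz+xy\,a(p+a)+(1-ax)y(p+a)=xz+y(p+a)=v+ay,$$
$$T(f_a)=\lambda y+x(v+ay)=y+xv=f .$$
Since $y=f-xv$, we can also write $v+ay=\lambda v+af$. So
$$T(f_a)=f,\qquad T(v_a)=v+ay=\lambda v+af. \tag{8}$$

Theorem 1 is thus true over $R'$. We must remove the denominator $\lambda$.

## 5. Coordinates on $x\neq0$

**Step 3: describe $B_x$ by $f_a$ and two further coordinates.** Put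
$$w_a=x^2u-2xzp_a-yp_a^2,\qquad w=w_0 .$$
The purpose of $w_a$ is the identity
$$yw_a+v_a^2=x^2(yu+z^2)=x^2(p_a-a), \tag{9}$$
which holds because $yw_a=x^2yu-2xyzp_a-y^2p_a^2$ and $v_a^2=x^2z^2+2xyzp_a+y^2p_a^2$. Solving successively,
$$y=f_a-xv_a,\quad p_a=a+x^{-2}(yw_a+v_a^2),\quad z=x^{-1}(v_a-yp_a),\quad u=x^{-2}(w_a+2xzp_a+yp_a^2). \tag{10}$$
So $B_x=k[x,x^{-1}][f_a,v_a,w_a]$. The fraction field of $B_x$ has transcendence degree $4$ over $k$ and is generated by $x,f_a,v_a,w_a$. Hence these four elements are algebraically independent, and $B_x$ is a polynomial ring in $f_a,v_a,w_a$ over $k[x,x^{-1}]$.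

As a by-product, we can see the fibers of $(x,f)$ by hand. Over $(s,t)$ with $s\neq0$ the fiber is the plane with coordinates $v,w$. Over $(0,t)$ we have $f=y$, and the fiber $\{x=0,\ y=t\}$ is the plane with coordinates $z,u$. The difficulty lies in passing from $(v,w)$ to $(z,u)$.

**Step 4: read $T$ in these coordinates.** The map $T$ extends to $B'_x$. Apply it to (9) and use $T(yu+z^2)=p$, then (9) for $a=0$:
$$\lambda y\,T(w_a)+(v+ay)^2=x^2p=yw+v^2 .$$
Cancel $v^2$ and divide by $\lambda y$: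
$$T(w_a)=\lambda^{-1}w',\qquad w'=w-2av-a^2y=w-a(2-ax)v-a^2f. \tag{11}$$
The last expression shows $k[x][f,v,w]=k[x][f,v,w']$. So in coordinates
$$T:\quad f_a\mapsto f,\qquad v_a\mapsto\lambda v+af,\qquad w_a\mapsto\lambda^{-1}w' .$$
This is an affine map, and its linear part is $\operatorname{diag}(\lambda,\lambda^{-1})$, a matrix of determinant $1$.

## 6. Replacing $\operatorname{diag}(\lambda,\lambda^{-1})$ by a matrix in $SL_2(k[x])$

By Step 3, a $k[x,x^{-1}]$-automorphism of $B_x$ that sends $f_a$ to $f$ amounts to a choice of images $V,W$ of $v_a,w_a$ with $k[x,x^{-1}][f,V,W]=B_x$. The choice $V=v$, $W=w$ gives back the shear with the pole. Indeed $\sigma_{-a/x}$ fixes $yu+z^2$, so it sends $v_a$ to $x(z-ya/x)+y(p+a)=v$ and $f_a$ to $f$; applying it to (9) gives $y\,\sigma_{-a/x}(w_a)+v^2=x^2p=yw+v^2$, so it sends $w_a$ to $w$. The choice suggested by $T$ is $V=\lambda v+af$, $W=\lambda^{-1}w'$. It behaves perfectly at $x=0$, but $\lambda^{-1}$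 is in general not in $k[x,x^{-1}]$.

The way out: only the behavior of the matrix modulo a power of $x$ should matter near $x=0$, and modulo a power of $x$ the matrix $\operatorname{diag}(\lambda,\lambda^{-1})$ is congruent to an element of $SL_2(k[x])$.

**Step 5: construct $\Phi$ on $B_x$.** Put $\mu=\sum_{i=0}^{7}(ax)^i$, so that $\lambda\mu=1-(ax)^8$. The defect $(ax)^8$ can be split as $x^4\cdot a^8x^4$, with both factors divisible by $x^4$. So
$$M=\begin{pmatrix}\lambda&x^4\\-a^8x^4&\mu\end{pmatrix},\qquad \det M=\lambda\mu+(ax)^8=1,$$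
and $M\equiv\operatorname{diag}(\lambda,\lambda^{-1})$ modulo $x^4$. Set
$$V=\lambda v+af+x^4w',\qquad W=\mu w'-a^8x^4v. \tag{12}$$
The map $(v,w')\mapsto(V,W)$ is affine over $k[x,f]$ with linear part $M\in SL_2(k[x])$, so it is invertible over $k[x,f]$, and
$$k[x][f,V,W]=k[x][f,v,w']=k[x][f,v,w].$$
By Step 3 (for $a$ and for $0$) there is a unique $k[x,x^{-1}]$-automorphism $\Phi$ of $B_x$ with
$$\Phi(f_a)=f,\qquad\Phi(v_a)=V,\qquad\Phi(w_a)=W .$$
It extends $k(x)$-linearly to an automorphism of $B'_x$, still called $\Phi$.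

Why the exponent $4$? Formulas (10) contain the denominators $x^{-2}$, $x^{-1}$, $x^{-2}$. The next section checks that an error in $x^4$ survives these divisions.

## 7. $\Phi$ preserves $k[x]_{(x)}[y,z,u]$

**Step 6: compare $\Phi$ with $T$.** Let $\Theta=T^{-1}\Phi$, an automorphism of $B'_x$ over $k(x)$. By (8) and (11),
$$T^{-1}(f)=f_a,\quad T^{-1}(\lambda v+af)=v_a,\quad T^{-1}(v)=\lambda^{-1}(v_a-af_a),\quad T^{-1}(w')=\lambda w_a .$$
Applying $T^{-1}$ to (12) and using $\lambda\mu=1-(ax)^8$,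
$$\Theta(f_a)=f_a,\qquad \Theta(v_a)=v_a+x^4\lambda w_a,\qquad \Theta(w_a)=w_a-(ax)^8w_a-a^8x^4\lambda^{-1}(v_a-af_a). \tag{13}$$

**Step 7: $\Theta^{\pm1}$ is the identity modulo $x^4$ on a subring.** Let $C=R'[f_a,v_a,w_a]\subset B'$. By (13), $\Theta(C)\subset C$. Moreover $\Theta$ fixes $f_a$ and acts on $(v_a,w_a)$ by an affine map over $R'[f_a]$ with linear part
$$\begin{pmatrix}1&x^4\lambda\\-a^8x^4\lambda^{-1}&\lambda\mu\end{pmatrix},\qquad\text{of determinant }\lambda\mu+(ax)^8=1 .$$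
So $\Theta$ restricts to an automorphism of $C$. The set of $c\in C$ with $\Theta(c)-c\in x^4C$ is an $R'$-subalgebra of $C$, since
$$\Theta(cc')-cc'=\Theta(c)\bigl(\Theta(c')-c'\bigr)+\bigl(\Theta(c)-c\bigr)c' . \tag{14}$$
By (13) it contains $f_a,v_a,w_a$, so it is all of $C$. The same holds for $\Theta^{-1}$: apply the statement to $\Theta^{-1}(c)\in C$ to get $c-\Theta^{-1}(c)\in x^4C$.

**Step 8: pass from $C$ to $B'$.** The purpose is to show $\Xi(B')\subset B'$ for $\Xi=\Theta$ and for $\Xi=\Theta^{-1}$. Say that $g\in B'$ has *error in $x^i$* if $\Xi(g)-g\in x^iB'$, where $i\ge0$. By (14), with $\Xi$ for $\Theta$, sums and products of elements with error in $x^i$ have error in $x^i$. We go through (10).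

- We have $y=f_a-xv_a\in C$, so $y$ has error in $x^4$.
- By (9), $x^2p_a=ax^2+yw_a+v_a^2\in C$. So $x^2(\Xi(p_a)-p_a)\in x^4C$, and $\Xi(p_a)-p_a\in x^2C\subset x^2B'$: the element $p_a$ has error in $x^2$.
- We have $xz=v_a-yp_a$, where $v_a$ and $y$ have error in $x^4$ and $p_a$ has error in $x^2$. So $xz$ has error in $x^2$, that is, $\Xi(z)-z\in xB'$.
- We have $x^2u=w_a+2(xz)p_a+yp_a^2$. Here $w_a$ and $y$ have error in $x^4$, and $xz$ and $p_a$ have error in $x^2$. So $x^2u$ has error in $x^2$, that is, $\Xi(u)-u\in B'$.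

Hence $\Xi(y),\Xi(z),\Xi(u)\in B'$, and $\Xi(B')\subset B'$ because $\Xi$ is $R'$-linear. Since this holds for both $\Theta$ and $\Theta^{-1}$, we get $\Theta(B')=B'$, and $\Phi(B')=T\Theta(B')=B'$.

**Step 9: glue.** We have $\Phi(B_x)=B_x$ and $\Phi(B')=B'$. As $\Phi$ is bijective on $B'_x$, (6) gives
$$\Phi(B)=\Phi(B_x\cap B')=B_x\cap B'=B .$$
So $\Phi|_B$ is a $k[x]$-automorphism of $B$ with $\Phi(f_a)=f$. This proves Theorem 1, and with it the Corollary. $\blacksquare$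

*Explicit form.* Put $Y=f-xV$ and $P=a+x^{-2}(YW+V^2)$. By (10), $\Phi(y)=Y$, $\Phi(z)=x^{-1}(V-YP)$ and $\Phi(u)=x^{-2}\bigl(W+2x\Phi(z)P+YP^2\bigr)$; the proof shows that these are polynomials. Moreover
$$Y=f-x\lambda v-axf-x^5w'=\lambda(f-xv)-x^5w'=\lambda y-x^5w'.$$
For $a=-\frac14$ this is $\Phi(y)=(1+\frac x4)y-x^5\bigl(w+\frac12v-\frac1{16}y\bigr)$. The map scales $y$ by the non-unit $\lambda$, and the tail $x^5w'$ makes this possible.

## 8. Arbitrary $q(z)$ in place of $z^2$: adding $a\in k[x]$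

For $q\in k[x][z]$ write $f_{[q]}=y+x\bigl(xz+y(yu+q)\bigr)$, so that $\varphi_1(yu+q)=(x,f_{[q]})$.

**Theorem 2.** Let $q\in k[x][z]$ be arbitrary, $a\in k[x]$ and $r\in k[x,S]$ (polynomial in two variables). Then there is a $k[x]$-automorphism of $B$ carrying $f_{[q']}$ to $f_{[q]}$, where $q'=q+a+x\,r(x,xz)$. Thus the constant term of $q$ is irrelevant, and for $i\ge1$ the coefficient of $z^i$ matters only modulo $x^{i+1}$.

The last sentence holds because a monomial $S^i$ in $r$ contributes $x^{i+1}z^i$. For example, $q=z^2$ and $q'=z^2+x^3z^2$ are related by $r=S^2$.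

It suffices to find two automorphisms: (a) one carrying $f_{[q+a]}$ to $f_{[q]}$ for every $q$, and (b) one carrying $f_{[q+xr(x,xz)]}$ to $f_{[q]}$ for every $q$. Then (b) for $q+a$ followed by (a) for $q$ proves the theorem. This section does (a).

**Step 1: the shear for $q$.** Let $d\ge\max(1,\deg_zq)$, and define $\delta\in k[x][y,z,h]$ ($h$ a variable) by
$$q(z+yh)-q(z)=y\,\delta(y,z,h). \tag{15}$$
Every monomial of $q(z+yh)$ has the form $z^{i-j}(yh)^j$ with $i\le d$, up to a coefficient in $k[x]$. So $\delta$ has degree at most $d$ in $(z,h)$ jointly. For $q=z^2$, $d=2$, we get $\delta=2zh+yh^2$. For $q=bz$, $d=1$, we get $\delta=bh$. From (15),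
$$y\bigl(\delta(y,z,h)+\delta(y,z+yh,-h)\bigr)=q(z+yh)-q(z)+q(z)-q(z+yh)=0. \tag{16}$$

**Step 2: coordinates on $x\ne0$.** Put
$$p_a=yu+q+a,\quad v_a=xz+yp_a,\quad f_a=y+xv_a,\quad w_a=x^d\bigl(u-\delta(y,z,p_a/x)\bigr),$$
so that $f_a=f_{[q+a]}$, and drop the index when $a=0$. By the degree bound $w_a\in B$. (For $q=z^2$, $d=2$ this is the $w_a$ of Section 5.) Since $v_a/x=z+y\,p_a/x$, (15) gives
$$yw_a+x^dq(v_a/x)=x^dyu-x^d\bigl(q(v_a/x)-q(z)\bigr)+x^dq(v_a/x)=x^d(yu+q)=x^d(p_a-a). \tag{17}$$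
Here $x^dq(v_a/x)\in k[x][v_a]$. Solving successively,
$$y=f_a-xv_a,\quad p_a=a+x^{-d}\bigl(yw_a+x^dq(v_a/x)\bigr),\quad z=x^{-1}(v_a-yp_a),\quad u=x^{-d}w_a+\delta(y,z,p_a/x).$$
So $B_x=k[x,x^{-1}][f_a,v_a,w_a]$, and by transcendence degree this is a polynomial ring in $f_a,v_a,w_a$.

**Step 3: the map $T$ over $R'$.** Let $\lambda=1-ax$, $h=a(p+a)$, and
$$T(y)=\lambda y,\qquad T(z)=z+yh,\qquad T(u)=\lambda^{-1}\bigl(u-\delta(y,z,h)\bigr).$$
Then $T=\sigma_h\circ s$ with $s:(y,z,u)\mapsto(\lambda y,z,\lambda^{-1}u)$ and $\sigma_h:(y,z,u)\mapsto(y,\,z+yh,\,u-\delta(y,z,h))$. By (15), $\sigma_h(p)=yu-y\delta(y,z,h)+q(z+yh)=yu+q(z)=p$, so $\sigma_h$ fixes $h$. Likewise $\sigma_{-h}$ fixes $p$ and $h$. Then $\sigma_h\sigma_{-h}(z)=z+yh-yh=z$, and by (16)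
$$\sigma_h\sigma_{-h}(u)=\sigma_h\bigl(u-\delta(y,z,-h)\bigr)=u-\delta(y,z,h)-\delta(y,z+yh,-h)=u .$$
The same with $-h$ for $h$ shows that $\sigma_{-h}$ is inverse to $\sigma_h$. So $T$ is an automorphism of $B'$. Since $T(p)=p$ and $T(p_a)=p+a$, we get
$$T(v_a)=xz+xy\,a(p+a)+(1-ax)y(p+a)=v+ay=\lambda v+af,\qquad T(f_a)=\lambda y+x(v+ay)=f .$$

**Step 4: $T$ in coordinates.** Apply $T$ to (17) and use (17) for $a=0$:
$$\lambda y\,T(w_a)+x^dq\bigl((v+ay)/x\bigr)=x^dp=yw+x^dq(v/x).$$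
By (15) with $z,h$ replaced by $v/x,a/x$, the difference of the two $q$-terms is $x^dy\,\delta(y,v/x,a/x)$. So
$$T(w_a)=\lambda^{-1}w',\qquad w'=w-x^d\delta(y,v/x,a/x).$$
By the degree bound $x^d\delta(y,v/x,a/x)\in k[x][y,v]\subset k[x][f,v]$, using $y=f-xv$. So $k[x][f,v,w]=k[x][f,v,w']$.

**Step 5: the map $\Phi$.** Let $N=2d+1$ and $\mu=\sum_{i<2N}(ax)^i$, so $\lambda\mu=1-(ax)^{2N}$. Put
$$V=\lambda v+af+x^Nw',\qquad W=\mu w'-a^{2N}x^Nv .$$
The linear part $\begin{pmatrix}\lambda&x^N\\-a^{2N}x^N&\mu\end{pmatrix}$ has determinant $\lambda\mu+(ax)^{2N}=1$, so $k[x][f,V,W]=k[x][f,v,w]$. Let $\Phi$ be the $k[x,x^{-1}]$-automorphism of $B_x$ with $(f_a,v_a,w_a)\mapsto(f,V,W)$, extended to $B'_x$, and let $\Theta=T^{-1}\Phi$. As $T^{-1}(v)=\lambda^{-1}(v_a-af_a)$ and $T^{-1}(w')=\lambda w_a$,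
$$\Theta(f_a)=f_a,\quad\Theta(v_a)=v_a+x^N\lambda w_a,\quad\Theta(w_a)=w_a-(ax)^{2N}w_a-a^{2N}x^N\lambda^{-1}(v_a-af_a).$$
Let $C=R'[f_a,v_a,w_a]\subset B'$. The linear part of $\Theta$ on $(v_a,w_a)$ over $R'[f_a]$ has determinant $\lambda\mu+(ax)^{2N}=1$, so $\Theta$ restricts to an automorphism of $C$. By (14), as in Step 7 of Section 7, both $\Theta$ and $\Theta^{-1}$ are the identity modulo $x^NC$.

**Step 6: $\Phi$ preserves $B'$.** Let $\Xi=\Theta^{\pm1}$, and count errors as before.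

- $y=f_a-xv_a\in C$ has error in $x^N$.
- By (17), $x^dp_a\in C$, so $p_a$ has error in $x^{N-d}$.
- $xz=v_a-yp_a$ has error in $x^{N-d}$, so $z$ has error in $x^{N-d-1}$.
- $x^du=w_a+x^d\delta(y,z,p_a/x)$, where the last term is a polynomial over $k[x]$ in $y,z,p_a$. All of $w_a,y,z,p_a$ have error in $x^{N-d-1}$, so $x^du$ does too. Hence $\Xi(u)-u\in x^{N-2d-1}B'=B'$.

So $\Xi(B')\subset B'$ for both choices of $\Xi$. Therefore $\Theta(B')=B'$, $\Phi(B')=T\Theta(B')=B'$, and by (6) $\Phi(B)=B$. This is (a).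

## 9. Adding $x\,r(x,xz)$

For $r\in k[x]$ the shear of Proposition A suggests $z\mapsto z+yr$. For $r\in k[x,S]$ one would first try $z\mapsto z+y\,r(x,xz)$, with the image of $u$ chosen so that $yu+q$ is fixed. This endomorphism sends $xz+y(yu+q)$ to $xz+y\bigl(yu+q+x\,r(x,xz)\bigr)$, hence $f_{[q]}$ to $f_{[q+xr(x,xz)]}$, as desired. But it need not be invertible. For $r=S$ it fixes $x,y$, sends $z$ to $z(1+xy)$, and sends $u$ to $u$ plus an element of $k[x,y,z]$. Its Jacobian determinant is $1+xy$, which is not constant, so it is not an automorphism. The repair is to feed $r$ not with $xz$ but with a quantity that the map itself transports.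

Let $q'=q+x\,r(x,xz)$, and put
$$p'=yu+q',\qquad v'=xz+yp',\qquad v_q=xz+y(yu+q).$$

**Step 1: define the map $\omega$.** Put
$$Z_1=z+y\,r(x,v'),\qquad P_1=p'-x\,r(x,v'),\qquad U_1=\frac{P_1-q(Z_1)}{y}.$$
Then
$$U_1=u+\frac{q(z)-q(Z_1)}{y}+x\,\frac{r(x,xz)-r(x,v')}{y}\in B,$$
because $Z_1\equiv z$ and $v'\equiv xz$ modulo $y$. Let $\omega$ be the $k[x]$-endomorphism $y\mapsto y$, $z\mapsto Z_1$, $u\mapsto U_1$ of $B$.

**Step 2: its effect on $f_{[q]}$.** By construction $\omega(yu+q)=yU_1+q(Z_1)=P_1$. Since $xZ_1+yP_1=xz+xy\,r(x,v')+yp'-xy\,r(x,v')=v'$,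
$$\omega(v_q)=xZ_1+yP_1=v',\qquad\omega(f_{[q]})=y+xv'=f_{[q']}. \tag{18}$$

**Step 3: $\omega$ is invertible.** We have $q=q'+x\,(-r)(x,xz)$. So Steps 1 and 2 with $q,q',r$ replaced by $q',q,-r$ give an endomorphism $\omega'$ with
$$\omega'(y)=y,\qquad\omega'(z)=z-y\,r(x,v_q),\qquad\omega'(v')=v_q,\qquad\omega'(f_{[q']})=f_{[q]} .$$
Now $\omega\omega'$ fixes $x$ and $y$; by (18) it fixes $v'$; and $\omega\omega'(z)=Z_1-y\,r(x,v')=z$. Hence it fixes $p'=(v'-xz)/y$ and $u=(p'-q'(z))/y$. So $\omega\omega'=\mathrm{id}$. Symmetrically, $\omega'\omega$ fixes $x,y,v_q$, and $\omega'\omega(z)=z-y\,r(x,v_q)+y\,r(x,v_q)=z$. So it fixes $yu+q=(v_q-xz)/y$ and $u$, and $\omega'\omega=\mathrm{id}$. Thus $\omega'$ is a $k[x]$-automorphism carrying $f_{[q']}$ to $f_{[q]}$. This is (b), and Theorem 2 is proved. $\blacksquare$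

## 10. Quadratic $p$: reduction to $yu+z^2$ when $c_0\neq0$

**Theorem 3.** Let $p=\epsilon\,yu+cz^2+bz+a$ with $\epsilon\in k^*$, $a,b\in k[x]$, $c\in c_0+x^3k[x]$, $c_0\in k$.

1. If $c_0\ne0$, then $\varphi_1(p)$ is equivalent to the Vénéreau fibration $\varphi_1(yu+z^2)$.
2. If $c_0=0$, then $\varphi_1(p)$ is a trivial fibration: $B=k[x,f_1]^{[2]}$.

**Step 1: normalize $\epsilon$ and $c$.** The automorphism $u\mapsto\epsilon^{-1}u$ lets us take $\epsilon=1$. Write $c=c_0+x^3c_3$. Theorem 2 with $r=c_3S^2$, for which $x\,r(x,xz)=x^3c_3z^2$, lets us take $c=c_0$. These are $k[x]$-automorphisms carrying one polynomial $f_1$ to the other. So they change neither the equivalence class nor the truth of $B=k[x,f_1]^{[2]}$.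

**Step 2: the case $c_0\ne0$.** Complete the square: $z\mapsto z-\frac b{2c_0}$ turns $p$ into
$$yu+c_0z^2-bz+\tfrac{b^2}{4c_0}+bz-\tfrac{b^2}{2c_0}+a=yu+c_0z^2+a',\qquad a'=a-\tfrac{b^2}{4c_0}\in k[x],$$
and $f_1$ into $f_{[c_0z^2+a']}-x^2\frac b{2c_0}$. By (4), $\varphi_1(p)$ is equivalent to $\varphi_1(yu+c_0z^2+a')$: the subtracted term is absorbed by the automorphism $(s,t)\mapsto\bigl(s,t+s^2\frac{b(s)}{2c_0}\bigr)$ of $\mathbb A^2$. Theorem 2 removes $a'$. Finally let $\theta$ be the automorphism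
$$x\mapsto c_0^{-1}x,\quad y\mapsto c_0^{-2}y,\quad z\mapsto z,\quad u\mapsto c_0^{3}u .$$
It sends $yu$ to $c_0yu$, so it sends $xz+y(yu+c_0z^2)$ to $c_0^{-1}xz+c_0^{-2}y\cdot c_0(yu+z^2)=c_0^{-1}\bigl(xz+y(yu+z^2)\bigr)$, and $f_{[c_0z^2]}$ to $c_0^{-2}f_{[z^2]}$. Hence
$$\varphi_1(yu+c_0z^2)\circ\operatorname{Spec}\theta=\bigl(c_0^{-1}x,\,c_0^{-2}f_{[z^2]}\bigr)=\beta\circ\varphi_1(yu+z^2),\qquad\beta(s,t)=(c_0^{-1}s,c_0^{-2}t).$$
This proves part 1.

For part 2, $c_0=0$, and by Theorem 2 we may also take $a=0$. So from now on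
$$p=yu+bz,\qquad v=xz+yp,\qquad f=y+xv,\qquad A=k[x,f]. \tag{19}$$
It suffices to find two elements that generate $B$ as an $A$-algebra. Then $x,f$ and these two elements generate $B$, which has transcendence degree $4$ over $k$; so the four are algebraically independent, and $B=A^{[2]}$.

## 11. The case $p=yu+bz$ with $b(0)=0$

Take first $b=0$, so $p=yu$. Then
$$f^2u-v=f(y+xv)u-xz-yp=(f-y)yu+xfvu-xz=x(vp+fvu-z).$$
Put $t=vp+fvu-z$. Then $v=f^2u-xt\in A[t,u]$, hence $y=f-xv$, $p=yu$ and $z=vp+fvu-t$ lie in $A[t,u]$, and $B=A[t,u]$. The general case needs one correction in each place.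

**Step 1: a relation divisible by $x$.** Write $b=x\beta$ with $\beta\in k[x]$, and put
$$\tilde w=u-\beta p,\qquad e=1-\beta f,\qquad t=-z+fvu+e\,vp .$$
First,
$$y\tilde w+\beta v=yu-\beta yp+\beta xz+\beta yp=yu+x\beta z=p. \tag{20}$$
Next,
$$fp-v=yp+xvp-xz-yp=x(vp-z). \tag{21}$$
Since $f^2u=f\cdot yu+xfvu=f(p-x\beta z)+xfvu$, we get with (21)
$$f^2\tilde w-ev=(1-\beta f)fp-ev-x\beta fz+xfvu=e(fp-v)-x\beta fz+xfvu$$
$$=x\bigl(evp-(e+\beta f)z+fvu\bigr)=x\bigl(evp-z+fvu\bigr)=xt. \tag{22}$$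

**Step 2: three generators.** We have $y=f-xv$, $p=y\tilde w+\beta v$ by (20), $u=\tilde w+\beta p$ and $z=fvu+evp-t$. So $B=A[v,t,\tilde w]$.

**Step 3: from three to two.** The relation (22) is linear in $(\tilde w,v)$ with coefficients $f^2,-e$ that generate the unit ideal of $A$; we complete them to a matrix of determinant $1$. Put $L=(1+\beta f)\tilde w+\beta^2v$. Then
$$\begin{pmatrix}f^2&-e\\1+\beta f&\beta^2\end{pmatrix}\begin{pmatrix}\tilde w\\v\end{pmatrix}=\begin{pmatrix}xt\\L\end{pmatrix},\qquad\det=\beta^2f^2+(1-\beta f)(1+\beta f)=1 .$$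
Inverting, $\tilde w=\beta^2xt+eL$ and $v=-(1+\beta f)xt+f^2L$. So $\tilde w,v\in A[t,L]$, and $B=A[t,L]=A^{[2]}$.

## 12. The case $p=yu+bz$ with $b(0)\neq0$

On $x\ne0$ the elements $v$ and $w=xu-bp$ serve as coordinates over $A$: this is Step 2 of Section 8 for $q=bz$ and $d=1$. At $x=0$ they fail: there $f=y$, $v=yp$, $w=-bp$, so $fw+bv$ vanishes. We divide this relation by $x$, find that the new element is again dependent on $f,w$ at $x=0$, and divide once more.

**Step 1: two divisions by $x$.** Put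
$$w=xu-bp,\qquad r=p+vw,\qquad s=u+rw,$$
all in $B$. First, $yw+bv=xyu-byp+bxz+byp=x(yu+bz)=xp$. Adding $xvw$,
$$fw+bv=xp+xvw=xr. \tag{23}$$
Second, $br+w=bp+bvw+xu-bp=xu+bvw$, and by (23) $bvw=w(xr-fw)$. So
$$br+w=xu+xrw-fw^2=xs-fw^2. \tag{24}$$
Multiply (23) by $b$ and insert (24):
$$b^2v=x\cdot br-bfw=x(xs-fw^2-w)-bfw,$$
that is,
$$x^2s=b^2v+g,\qquad g=xfw^2+xw+bfw\in A[w]. \tag{25}$$

**Step 2: one element that yields both $v$ and $s$.** Since $b(0)\ne0$, the polynomials $x^2$ and $b^2$ are coprime in $k[x]$. Choose $c,e\in k[x]$ with $cx^2+eb^2=1$ (these letters are now free), and put $\ell=cv+es\in B$. By (25),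
$$x^2\ell=(1-eb^2)v+e(b^2v+g)=v+eg,\qquad b^2\ell=c(x^2s-g)+(1-cx^2)s=s-cg .$$
So
$$v=x^2\ell-eg\in A[w,\ell],\qquad s=b^2\ell+cg\in A[w,\ell]. \tag{26}$$

**Step 3: $B=A[w,\ell]$.** We show that $y,r,u,p,z$ lie in $D=A[w,\ell]$. We use that $\xi\in D$ whenever $\xi\in B$ and both $x\xi$ and $b\xi$ are in $D$, because $\xi=cx\cdot x\xi+eb\cdot b\xi$.

- $y=f-xv\in D$ by (26).
- $xr=fw+bv\in D$ by (23), and $br=xs-fw^2-w\in D$ by (24). So $r\in D$.
- $u=s-rw\in D$ and $p=r-vw\in D$.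
- $xz=v-yp\in D$ and $bz=p-yu\in D$. So $z\in D$.

Hence $B=A[w,\ell]=A^{[2]}$, which completes the proof of Theorem 3. $\blacksquare$

*Example.* For $b=1$ take $c=0$, $e=1$; then $\ell=s$ and $B=k[x,f,w,s]$ with $w=xu-p$, $r=p+vw$, $s=u+rw$. At the point $(x,y,z,u)=(1,1,1,0)$ we have $p=1$, $v=2$, $f=3$, $w=-1$, $r=-1$, $s=1$, $g=3-1-3=-1$, and (25) reads $1=2-1$.

*Remark.* One can also finish Section 12 locally on $\operatorname{Spec}A$. By (23) and (24), $B[b^{-1}]=A[b^{-1}][s,w]$, and $B[x^{-1}]=A[x^{-1}][v,w]$, so $B$ is locally a polynomial ring in two variables over $A$. By Bass–Connell–Wright (*Locally polynomial algebras are symmetric algebras*, Invent. Math. 38 (1977)), $B$ is the symmetric algebra of a projective $A$-module of rank $2$, which is free by Seshadri's theorem. The element $\ell$ makes these two theorems unnecessary here.
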